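# Spanning eulerian subdigraphs of semicomplete digraphs with $k$ arcs deleted

## 1. Deleting $k$ arcs from a $(k+1)$-arc-strong semicomplete digraph

**Theorem 1.** Let $k\ge 1$, let $D=(V,A)$ be a semicomplete digraph with $\lambda(D)\ge k+1$, and let $A'\subseteq A$ with $|A'|=k$. Then $D-A'$ has a spanning eulerian subdigraph.

This statement was conjectured by Bang-Jensen, Havet and Yeo; the problem is taken from "Open pooblems on digraphs" (https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf). So the conjecture is true for every positive integer $k$.

In plain words: start with a digraph in which every two vertices are joined, and which stays strong whenever $k$ arcs are removed. An adversary removes $k$ arcs. The digraph that is left is of course still strong. The theorem says that it has more: a closed walk that visits every vertex and repeats no arc.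

Here are the terms, precisely. Digraphs are finite, loopless and have at least two vertices. A digraph $D=(V,A)$ is *semicomplete* if for every pair of distinct vertices $u,v$ at least one of the arcs $uv$, $vu$ is in $A$. For $X\subseteq V$, we write $d_D^+(X)$ for the number of arcs of $D$ from $X$ to $V\setminus X$. The *arc-strong connectivity* $\lambda(D)$ is the minimum of $d_D^+(X)$ over all $\emptyset\ne X\subsetneq V$; so $D$ is strong exactly when $\lambda(D)\ge 1$. For $A'\subseteq A$, $D-A'$ is the digraph $(V,A\setminus A')$.

**Definition.** A *spanning eulerian subdigraph* of $D=(V,A)$ is a spanning connected subdigraph $D'=(V,A'')$ with $A''\subseteq A$ and $d^+_{D'}(v)=d^-_{D'}(v)$ for all $v\in V$. A digraph that has one is called *supereulerian*.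

For example, two directed 3-cycles sharing exactly one vertex form a supereulerian digraph on five vertices: the whole digraph is connected and balanced. It has no Hamiltonian cycle, since such a cycle would pass through the shared vertex only once. So being supereulerian is weaker than having a Hamiltonian cycle. It is at least as strong as being strong, because a closed walk through all vertices lets us travel from any vertex to any other.

We shall speak of trails throughout. A *trail* is a walk without repeated arcs; vertices may repeat. By Euler's theorem, a connected balanced digraph with at least one arc has a closed trail using all its arcs (an Euler tour), and conversely the arcs of a closed trail form a connected balanced digraph. So "connected eulerian subdigraph with at least one arc" and "closed trail" mean the same thing, and we pass freely between them.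

How does Theorem 1 compare with the bound of Bang-Jensen, Déprés and Yeo? They showed that $\lambda(D)\ge\left\lceil\frac{6k+1}{5}\right\rceil$ suffices. Since $\left\lceil\frac{6k+1}{5}\right\rceil=k+\left\lceil\frac{k+1}{5}\right\rceil$, this equals $k+1$ exactly when $k\le 4$; for $k=5$ it asks for $7$ where Theorem 1 asks for $6$. The proof below does not use their result.

## 2. Three, four and $k+1$ vertices

Take $k=1$ and the complete digraph on $\{1,2,3\}$ (all six arcs), with $\lambda=2$. By symmetry the adversary deletes the arc $12$. Then $1\to3\to2\to1$ is a spanning closed trail.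

Take $k=2$ and the complete digraph on $\{1,2,3,4\}$, with $\lambda=3$. If the adversary deletes $12$ and $21$, then $1$ and $2$ become non-adjacent, and $1\to3\to2\to4\to1$ works. If the adversary deletes $12$ and $13$, then the only arc out of $1$ is $14$, and $1\to4\to2\to3\to1$ works.

Connectivity $k$ is not enough. In the complete digraph on $k+1$ vertices a set of $s$ vertices has $s(k+1-s)\ge k$ arcs leaving it for $1\le s\le k$, with equality for $s=1$, so $\lambda=k$. Deleting the $k$ arcs that leave one vertex destroys strong connectivity, hence supereulerianity. So if $f(k)$ denotes the least value such that $\lambda(D)\ge f(k)$ suffices, Theorem 1 and this example give $f(k)=k+1$ exactly.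

In that example the digraph failed for the trivial reason that it was no longer strong. The next example fails for a subtler reason, and it shows what the proof must cope with. Let $E_4$ have vertices $x,\mu,\zeta,w$ and arcs
$$x\mu,\quad \mu\zeta,\quad \zeta x,\quad xw,\quad w\zeta .$$
It is strong: it consists of the two cycles $x\mu\zeta x$ and $xw\zeta x$. But it is not supereulerian. In a spanning eulerian subdigraph both $\mu$ and $w$ need an arc out, and their only out-arcs go to $\zeta$, so $\zeta$ would have in-degree $2$; its out-degree is at most $1$. The only non-adjacent pair is $\{\mu,w\}$, so adding the arc $w\mu$ makes $E_4$ semicomplete. Thus strong connectivity alone does not suffice after deletion, and the trouble comes from vertices that are *not adjacent* to the vertex we wish to include.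

## 3. A cut condition that counts non-adjacent vertices

Two distinct vertices are *adjacent* if there is an arc between them in at least one direction. Let
$$N_D(w)=\{v\ne w:\ v \text{ and } w \text{ are non-adjacent in } D\}.$$
In $E_4$ we have $N(w)=\{\mu\}$, $N(\mu)=\{w\}$, $N(x)=N(\zeta)=\emptyset$. In a semicomplete digraph $N_D(w)=\emptyset$ for all $w$.

Theorem 1 follows from a more general condition that no longer mentions deletion. In Theorem A and its proof parallel arcs are allowed.

**Theorem A.** Let $D=(V,A)$ be a digraph such that

$(\ast)$ for every $\emptyset\ne X\subsetneq V$ and every $w\in V\setminus X$ with no arc from $X$ to $w$: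
$$d^+_D(X)\ \ge\ 1+|N_D(w)\setminus X| .$$

Then $D$ is supereulerian.

For semicomplete $D$, condition $(\ast)$ follows from strong connectivity, since the right-hand side is $1$. The digraph $E_4$ violates $(\ast)$: take $X=\{\zeta\}$. There is no arc $\zeta w$, and $d^+(X)=1$, whereas $1+|N(w)\setminus X|=2$.

**Theorem A implies Theorem 1.** We check that $D'=D-A'$ satisfies $(\ast)$. The point is that arcs of $A'$ spent on making vertices non-adjacent to $w$ outside $X$ cannot also be spent on the cut at $X$.

Let $\emptyset\ne X\subsetneq V$, let $w\in V\setminus X$, and let $m=|N_{D'}(w)\setminus X|$. For each $\mu\in N_{D'}(w)\setminus X$, the semicomplete digraph $D$ has an arc between $w$ and $\mu$, and this arc lies in $A'$, because $D'$ has no such arc. It has both ends in $V\setminus X$, so it does not leave $X$; and different $\mu$ give different arcs. Thus at least $m$ of the $k$ arcs of $A'$ do not leave $X$, so at most $k-m$ do, and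
$$d^+_{D'}(X)\ \ge\ (k+1)-(k-m)\ =\ 1+m .$$
So $(\ast)$ holds for $D'$, even without the proviso about arcs from $X$ to $w$, and Theorem A applies. $\square$

It remains to prove Theorem A. Until the end of Section 6, $D=(V,A)$ satisfies $(\ast)$.

## 4. A largest closed trail and detours through a missed vertex

The natural plan is this: take a closed trail covering as many vertices as possible, suppose it misses $w$, and replace one of its arcs $x\nu$ by a detour from $x$ through $w$ to $\nu$ along arcs the trail does not use. This section carries the plan as far as it goes. All that is proved here is needed later.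

**Step 1: there is a closed trail to start from.**

**Lemma 2.** $D$ is strong.

*Proof.* Let $\emptyset\ne X\subsetneq V$. If some $w\notin X$ receives no arc from $X$, then $d^+(X)\ge1$ by $(\ast)$. Otherwise every vertex outside $X$ receives an arc from $X$, and again $d^+(X)\ge1$. $\square$

As $|V|\ge2$, $D$ contains a cycle. Let $H$ be a connected eulerian subdigraph of $D$ with at least one arc and with $|V(H)|$ maximum. Suppose for contradiction that $V(H)\ne V$, and fix $w\in V\setminus V(H)$.

**Step 2: record where detours can go.** Call the arcs of $A\setminus A(H)$ *unused*, and let $D^\circ=D-A(H)$. Every arc with an end outside $V(H)$ is unused; in particular all arcs at $w$ are. Define three sets: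

* $Z_0$, the set of vertices reachable from $w$ in $D^\circ$;
* $U$, the set of vertices that can reach $w$ in $D^\circ$;
* $K=Z_0\cap U$, the strong component of $D^\circ$ containing $w$.

A detour leaves $H$ at a vertex of $U$ and comes back at a vertex of $Z_0$. In $E_4$, with $H$ the cycle $x\mu\zeta x$, the unused arcs are $xw$ and $w\zeta$, so $Z_0=\{w,\zeta\}$, $U=\{w,x\}$, $K=\{w\}$.

**Lemma 3.** $K\cap V(H)=\emptyset$.

*Proof.* Suppose $h\in K\cap V(H)$. Take a path from $h$ to $w$ in $D^\circ$. Each vertex $y$ on it reaches $w$, and is reached from $w$ via $h$; so the path stays inside $K$. It starts in $V(H)$ and ends outside, so it contains an arc $h't$ with $h'\in V(H)$, $t\notin V(H)$, and $h',t\in K$. As $D^\circ[K]$ is strong, there is a path from $t$ to $h'$ in it, which together with $h't$ forms a cycle $C$ of $D^\circ$. Now $C$ shares no arc with $H$ and shares the vertex $h'$ with it, so $H\cup C$ is connected and eulerian. It contains $t\notin V(H)$, contradicting the maximality of $|V(H)|$. $\square$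

**Lemma 4.** $Z_0\ne K$.

*Proof.* Suppose $Z_0=K$. No unused arc leaves $Z_0$, by the definition of reachability, so no unused arc leaves $K$. By Lemma 3, an arc leaving $K$ has its tail outside $V(H)$, so it is unused. Hence $d^+(K)=0$ with $\emptyset\ne K\ne V$, contradicting Lemma 2. $\square$

**Step 3: describe exactly which trails can be closed up through $K$.** For the plain detour we want to remove an arc $x\nu$ from $H$ and close up. We will later have to close up more complicated trails, so we state the lemma for them too.

**Lemma 5.** Let $x\in U\cap V(H)$ and $v\in Z_0\cap V(H)$. There is no trail $W$ in $D$ from $v$ to $x$ such that $V(H)\subseteq V(W)$ and every arc of $W$ not in $A(H)$ has its tail outside $Z_0\cup U$.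

*Proof.* Suppose $W$ is such a trail. By Lemma 3, $x\notin K$. Take a path from $x$ to $w$ in $D^\circ$ and let $P_1$ be its initial part up to its first vertex $w_1\in K$. All vertices of this path reach $w$ in $D^\circ$, so all arcs of $P_1$ have their tails in $U\setminus K$. Next, $w_1$ reaches $w$ in $D^\circ$ and $w$ reaches $v$ in $D^\circ$, so there is a path $P_2$ in $D^\circ$ from $w_1$ to $v$. All its vertices are reachable from $w_1$, hence from $w$, so they lie in $Z_0$.

The arcs of $P_1$ and $P_2$ are unused, so they are different from the $H$-arcs of $W$. The tails of the arcs of $P_1$ lie in $U\setminus K$, those of $P_2$ in $Z_0$, and those of the non-$H$ arcs of $W$ outside $Z_0\cup U$. As $Z_0\cap U=K$, these three sets are pairwise disjoint. So no arc is repeated, and $WP_1P_2$ is a closed trail. It covers $V(H)\cup\{w_1\}$, and $w_1\notin V(H)$ by Lemma 3. This contradicts the maximality of $|V(H)|$. $\square$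

First application, the plain detour: *no arc of $H$ goes from $U$ to $Z_0$.* Indeed, if $x\nu$ were such an arc, then an Euler tour of $H$ with $x\nu$ removed would be a trail from $\nu$ to $x$ that visits all of $V(H)$ and has no non-$H$ arcs at all, contrary to Lemma 5.

**Step 4: show that many arcs of $H$ enter $Z_0$.** This is where $(\ast)$ comes in. Again we state it for more general sets, since the same count will be repeated.

**Lemma 6.** Let $Z\supseteq Z_0$ be a set of vertices such that no unused arc leaves $Z$ and $Z\cap U=K$. Put $M=V(H)\setminus(Z\cup U)$. Then at least $1+|M|$ arcs of $H$ have their head in $Z$ and their tail outside $Z$, and each of these tails lies in $M\cup U$.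

*Proof.* Put $X=Z\setminus K$. By Lemma 4, $X\supseteq Z_0\setminus K\ne\emptyset$. Also $w\in K$, so $w\in V\setminus X$.

No arc goes from $X$ to $K$. For by Lemma 3 the head of such an arc is not in $V(H)$, so the arc is unused; then its tail reaches $K$, and hence $w$, in $D^\circ$, so its tail lies in $U\cap Z=K$, whereas $X\cap K=\emptyset$. In particular there is no arc from $X$ to $w$, so $(\ast)$ may be used for $X$ and $w$.

Next, $M\subseteq N_D(w)\setminus X$. Let $\mu\in M$. Then $\mu\ne w$, since $\mu\in V(H)$. All arcs at $w$ are unused. An arc $w\mu$ would give $\mu\in Z_0\subseteq Z$, and an arc $\mu w$ would give $\mu\in U$; both are impossible. So $\mu\in N_D(w)$, and $\mu\notin Z\supseteq X$.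

By $(\ast)$, $d_D^+(X)\ge 1+|N_D(w)\setminus X|\ge 1+|M|$. The arcs leaving $X$ do not go to $K$, so they leave $Z=X\cup K$. As no unused arc leaves $Z$, they are all arcs of $H$. So at least $1+|M|$ arcs of $H$ leave $Z$. Summing $d_H^+-d_H^-=0$ over the vertices of $Z\cap V(H)$ shows that as many arcs of $H$ enter $Z$ as leave it. The tail of an entering arc lies in $V(H)\setminus Z\subseteq M\cup U$. $\square$

Now combine Steps 3 and 4 for $Z=Z_0$; the hypotheses hold by the definitions of $Z_0$ and $K$. Put $M_0=V(H)\setminus(Z_0\cup U)$. At least $1+|M_0|$ arcs of $H$ enter $Z_0$, none of them from $U$, so all of them come from $M_0$. If $M_0=\emptyset$, this is a contradiction and the proof is over. Since $M_0\subseteq N_D(w)$, this settles the case in which $w$ is adjacent to all other vertices; in particular it shows that every strong semicomplete digraph (on at least two vertices) is supereulerian.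

If $M_0\ne\emptyset$, the plan stops here. The trail $H$ may enter $Z_0$ from vertices of $M_0$ only, and a vertex of $M_0$ has no unused path to $w$, so no arc of $H$ can be replaced by a detour through $w$. All that the count gives is one more piece of information, by the pigeonhole principle: *some vertex of $M_0$ is the tail of at least two arcs of $H$ with heads in $Z_0$.*

## 5. Two arcs out of one vertex

The two arcs are what gets us further. Here is the move on a small example. It does not satisfy $(\ast)$, but it shows the move in full. Let $H$ be the closed trail
$$x\to\nu\to\mu\to\zeta\to\mu\to\zeta'\to x ,$$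
and let the unused arcs be $xw,\ w\zeta,\ w\zeta',\ \mu\nu$. Then $Z_0=\{w,\zeta,\zeta'\}$, $U=\{w,x\}$, $K=\{w\}$ and $M_0=\{\nu,\mu\}$. The arcs of $H$ entering $Z_0$ are $\mu\zeta$ and $\mu\zeta'$; neither comes from $U$, so there is no plain detour.

However, $H$ has the arc $x\nu$ from $U$ to a vertex that $\mu$ reaches along unused arcs. Remove $x\nu$; what is left of $H$ is the trail $\nu\,\mu\,\zeta\,\mu\,\zeta'\,x$. Put the unused arc $\mu\nu$ in front of it:
$$\underbrace{\mu\to\nu\to\mu}_{C}\ \xrightarrow{\ a\ }\ \underbrace{\zeta\to\mu}_{W_1}\ \xrightarrow{\ a'\ }\ \underbrace{\zeta'\to x}_{W_2}.$$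
This trail starts in the wrong place: we want it to start in $Z_0$. So drop the arc $a=\mu\zeta$ and start at $\zeta$. This cuts off the closed trail $C$, but because there is a second arc $a'$ out of $\mu$, the remaining trail passes through $\mu$ again, and there we can insert $C$:
$$\underbrace{\zeta\to\mu}_{W_1}\underbrace{\to\nu\to\mu}_{C}\ \xrightarrow{\ a'\ }\ \underbrace{\zeta'\to x}_{W_2}.$$
This trail runs from $Z_0$ to $x$ and covers $V(H)$. Closing it with $x\to w\to\zeta$ gives a spanning closed trail on all six vertices.

The second arc is necessary for this. Let $E_5$ have the arcs of $x\to\nu\to\mu\to\zeta\to x$ together with $xw,\ w\zeta,\ \mu\nu$. The same manipulation gives $C=\mu\nu\mu$ followed by $a=\mu\zeta$ and $W_1=\zeta x$; dropping $a$ separates $C$ from the rest for good. In fact $E_5$ is not supereulerian: a spanning eulerian subdigraph must use $w\zeta$, the only arc out of $w$; as $\zeta x$ is the only arc out of $\zeta$, it cannot use $\mu\zeta$; then the arc out of $\mu$ must be $\mu\nu$, so the one arc out of $\nu$, namely $\nu\mu$, is balanced by $\mu\nu$, and $\{\mu,\nu\}$ is cut off from the rest.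

So if $\mu_1\in M_0$ sends two arcs of $H$ into $Z_0$, then entering the set of vertices that $\mu_1$ reaches in $D^\circ$ is as good as entering $Z_0$. We may therefore enlarge $Z_0$ by all these vertices and count again. Adding the whole reachable set, and not only $\mu_1$, keeps the property "no unused arc leaves" that Lemma 6 needs. Each enlargement moves at least one vertex out of $M_0$. The one thing to verify is that the moves at successive levels do not interfere with each other; this is what the bookkeeping in the next section is for.

## 6. Enlarging the target set until the count fails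

**Step 5: construct the sets $Z_i$.** Given $Z_i$, put $M_i=V(H)\setminus(Z_i\cup U)$. If some vertex of $M_i$ is the tail of at least two arcs of $H$ with heads in $Z_i$, choose such a vertex as $\mu_{i+1}$ and put
$$Z_{i+1}=Z_i\cup\mathrm{Reach}(\mu_{i+1}),$$
where $\mathrm{Reach}(\mu)$ is the set of vertices reachable from $\mu$ in $D^\circ$, including $\mu$ itself. Otherwise stop. Put $L_0=Z_0$ and $L_j=Z_j\setminus Z_{j-1}$ for $j\ge1$; thus $Z_i$ is the disjoint union of the layers $L_0,\dots,L_i$.

In the six-vertex example, $\mu_1=\mu$, $L_1=\{\mu,\nu\}$, $M_1=\emptyset$.

**Lemma 7.** Whenever $Z_i$ is defined, the following hold.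

1. No unused arc leaves $Z_i$.
2. $Z_i\cap U=K$.
3. The vertices $\mu_1,\dots,\mu_i$ are distinct, and none of them is in $U$.

*Proof.* For item 1: $Z_i$ is a union of sets closed under reachability in $D^\circ$. For item 2: $Z_0\cap U=K$ by definition, and $Z_0\subseteq Z_i$. If $\mathrm{Reach}(\mu_j)$ contained a vertex $u\in U$ for some $1\le j\le i$, then $\mu_j$ could reach $w$ via $u$ in $D^\circ$, so $\mu_j\in U$, contradicting $\mu_j\in M_{j-1}$. For item 3: $\mu_{j+1}\in M_j$ lies outside $U$ and outside $Z_j\supseteq\{\mu_1,\dots,\mu_j\}$. $\square$

**Step 6: show that $H$ cannot enter $Z_i$ from $U$.** This generalizes the plain detour from $Z_0$ to $Z_i$.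

**Lemma 8.** If $Z_i$ is defined, then no arc of $H$ has its tail in $U$ and its head in $Z_i$.

*Proof.* Suppose $x\nu\in A(H)$ with $x\in U$ and $\nu\in Z_i$. We want a trail as in Lemma 5. We obtain it by repeating the move of Section 5, going down one or more layers at a time. For $0\le j\le i$, let $Q(j)$ be the following statement.

> $Q(j)$: there is a trail $W$ in $D$ from some vertex $v\in L_j\cap V(H)$ to $x$ such that
> (a) $V(H)\subseteq V(W)$;
> (b) every arc of $H$ with tail in $\{\mu_1,\dots,\mu_j\}$ belongs to $W$;
> (c) every arc of $W$ not in $A(H)$ has its tail in $Z_i\setminus Z_j$.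

Condition (b) says that the pairs of arcs which the later moves need are still there. Condition (c) says that the unused arcs with tails in the layers $L_0,\dots,L_j$ are still free.

*Start.* Let $\nu\in L_t$, where $t\le i$. An Euler tour of $H$ with the arc $x\nu$ removed is a trail $W$ from $\nu$ to $x$ with arc set $A(H)\setminus\{x\nu\}$, visiting all of $V(H)$. So (a) holds, and (c) holds because $W$ has no arcs outside $A(H)$. The only arc of $H$ missing from $W$ has tail $x\in U$, and by Lemma 7(3) $x$ is none of the $\mu_j$; so (b) holds. Thus $Q(t)$ holds.

*Descent: if $j\ge1$ and $Q(j)$ holds, then $Q(j')$ holds for some $j'<j$.* Let $W$ and $v\in L_j\cap V(H)$ be as in $Q(j)$.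

First we extend $W$ backwards to start at $\mu_j$. Since $v\in Z_j\setminus Z_{j-1}$, we have $v\in\mathrm{Reach}(\mu_j)$. Let $P$ be a path, possibly trivial, from $\mu_j$ to $v$ in $D^\circ$. Then $V(P)\subseteq\mathrm{Reach}(\mu_j)\subseteq Z_j$. Moreover $P$ avoids $Z_{j-1}$: by Lemma 7(1) a path in $D^\circ$ that enters $Z_{j-1}$ cannot leave it, and $v\notin Z_{j-1}$. So $V(P)\subseteq L_j$. The arcs of $P$ are unused and have their tails in $Z_j$, so by (c) they are not in $W$. Hence $PW$ is a trail from $\mu_j$ to $x$.

Next we make the move. By the choice of $\mu_j$, at least two arcs of $H$ go from $\mu_j$ to $Z_{j-1}$, and by (b) they all belong to $W$. Take two of them; let $a=\mu_j\zeta$ be the one that occurs first on $PW$ and $a'$ the one that occurs later. Then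
$$PW=C\,a\,W_1\,a'\,W_2,$$
where $C$ is a closed, possibly trivial, trail from $\mu_j$ to $\mu_j$; $W_1$ is a trail from $\zeta$ to $\mu_j$; and $W_2$ starts at the head of $a'$ and ends at $x$. Put
$$W^*=W_1\,C\,a'\,W_2 .$$
The pieces fit: $W_1$ ends at $\mu_j$, $C$ runs from $\mu_j$ to $\mu_j$, and $a'$ starts at $\mu_j$. So $W^*$ is a trail from $\zeta$ to $x$ with arc set $A(PW)\setminus\{a\}$ and with $V(W^*)=V(PW)$.

Finally we check $Q(j')$. The vertex $\zeta$ is the head of an arc of $H$ and lies in $Z_{j-1}$, so $\zeta\in L_{j'}\cap V(H)$ for some $j'\le j-1$. Condition (a) holds, because $V(W^*)=V(PW)\supseteq V(W)\supseteq V(H)$. Condition (b) holds for $j'$: of the arcs of $W$ only $a$ was removed, and its tail $\mu_j$ is not in $\{\mu_1,\dots,\mu_{j'}\}$ by Lemma 7(3). For (c), the arcs of $W^*$ outside $A(H)$ are arcs of $W$ with tails in $Z_i\setminus Z_j$ or arcs of $P$ with tails in $L_j$. So their tails lie in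
$$(Z_i\setminus Z_j)\cup L_j=Z_i\setminus Z_{j-1}\subseteq Z_i\setminus Z_{j'} .$$
Thus $Q(j')$ holds.

*End.* Iterating the descent, we get $Q(0)$: there is a trail $W$ from some $v\in Z_0\cap V(H)$ to $x$ with $V(H)\subseteq V(W)$, all of whose non-$H$ arcs have their tails in $Z_i\setminus Z_0$. By Lemma 7(2), $Z_i\cap U=K\subseteq Z_0$, so $Z_i\setminus Z_0$ is disjoint from $Z_0\cup U$. Also $x\in U\cap V(H)$. This trail contradicts Lemma 5. $\square$

**Step 7: show that the construction never stops, which is absurd.** Let $Z_i$ be defined. By Lemma 7(1) and (2), and since $Z_0\subseteq Z_i$, Lemma 6 applies to $Z=Z_i$ with $M=M_i$: at least $1+|M_i|$ arcs of $H$ enter $Z_i$, with tails in $M_i\cup U$. By Lemma 8 none of the tails lies in $U$. So at least $1+|M_i|$ arcs of $H$ go from $M_i$ to $Z_i$. Hence $M_i\ne\emptyset$, and by the pigeonhole principle some vertex of $M_i$ is the tail of at least two of these arcs. So $\mu_{i+1}$ and $Z_{i+1}$ exist.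

Therefore $Z_i$ is defined for all $i\ge0$. But $M_{i+1}\subseteq M_i$, and $\mu_{i+1}\in M_i\cap Z_{i+1}$ is not in $M_{i+1}$, so $|M_{i+1}|<|M_i|$ for all $i$. This is impossible in a finite digraph. Hence $V(H)=V$, and $H$ is a spanning eulerian subdigraph of $D$. This proves Theorem A, and with Section 3 also Theorem 1. $\blacksquare$

## 7. Bounded non-adjacency, and deleting more arcs

Theorem A says more than Theorem 1. Here is a version in which the cut condition is replaced by a single number.

**Theorem B.** If $\Delta=\max_w|N_D(w)|$ and $\lambda(D)\ge\Delta+1$, then $D$ is supereulerian. For every $d\ge1$ there is a non-supereulerian digraph with $\Delta=\lambda(D)=d$.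

*Proof.* If $\lambda(D)\ge\Delta+1$, then $d^+(X)\ge1+\Delta\ge1+|N_D(w)\setminus X|$ for all $\emptyset\ne X\subsetneq V$ and all $w\notin X$. So $(\ast)$ holds and Theorem A applies.

For the second part, let $Y$ be an independent set with $|Y|=d+1$, and let $R_1,R_2$ be disjoint complete digraphs on $d+1$ vertices each, disjoint from $Y$. Add all arcs from $R_1$ to $Y$, from $Y$ to $R_2$ and from $R_1$ to $R_2$, and a matching of $d$ arcs from $R_2$ to $R_1$. The only non-adjacent pairs lie in $Y$, so $\Delta=d$.

We check that $\lambda=d$. Let $\emptyset\ne X\subsetneq V$. These cases cover everything: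

* If $X$ splits some $R_i$ into parts of sizes $s$ and $d+1-s$ with $1\le s\le d$, then $d^+(X)\ge s(d+1-s)\ge d$.
* If $R_1\subseteq X$ and $R_2\cap X=\emptyset$, then $d^+(X)\ge(d+1)^2$, from the arcs from $R_1$ to $R_2$.
* If $R_1\cup R_2\subseteq X$, then $X$ misses some $y\in Y$, and $d^+(X)\ge d+1$, from the arcs from $R_1$ to $y$.
* If $X\subseteq Y$, then $d^+(X)\ge d+1$, from the arcs to $R_2$.
* If $R_2\subseteq X$ and $R_1\cap X=\emptyset$, then $d^+(X)\ge d$, from the matching, with equality for $X=R_2$.

Suppose $H$ is a spanning eulerian subdigraph. Each of the $d+1$ vertices of $Y$ has an arc of $H$ leaving it, and every arc out of $Y$ goes to $R_2$. So at least $d+1$ arcs of $H$ enter $R_2$, and as $H$ is balanced, at least $d+1$ arcs of $H$ leave $R_2$. But only $d$ arcs of the digraph leave $R_2$, a contradiction. $\square$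

The same example shows that the constant $1$ in $(\ast)$ cannot be lowered to $0$: in it, $d^+(X)\ge d\ge|N(w)\setminus X|$ for all $X$ and $w$. For $d=1$, the digraph $E_4$ of Section 2 does the same on four vertices, since it has $\lambda=\Delta=1$.

In Theorem 1 the number of deleted arcs is at most $\lambda(D)-1$. Theorem A also covers larger deletions, provided they are spread suitably.

**Corollary C.** Let $D$ be semicomplete and $A'\subseteq A$, of any size. Suppose that for every $\emptyset\ne X\subsetneq V$ and $w\notin X$, the number of arcs of $A'$ leaving $X$ plus $|N_{D-A'}(w)\setminus X|$ is at most $d_D^+(X)-1$. Then $D-A'$ is supereulerian.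

*Proof.* The number $d^+_{D-A'}(X)$ equals $d_D^+(X)$ minus the number of arcs of $A'$ leaving $X$. So the hypothesis says $d^+_{D-A'}(X)\ge1+|N_{D-A'}(w)\setminus X|$, and Theorem A applies to $D-A'$. $\square$

Theorem 1 is the special case in which the hypothesis follows from $|A'|\le\lambda(D)-1$: by the count in Section 3, the arcs of $A'$ leaving $X$ and the vertices of $N_{D-A'}(w)\setminus X$ together number at most $|A'|$. Another instance comes from Theorem B: if in $D-A'$ every vertex is non-adjacent to at most $\Delta$ others and $\lambda(D-A')\ge\Delta+1$, then $D-A'$ is supereulerian, however large $A'$ is.
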